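\title{A connected paracompact Q-set space}

\begin{abstract}
A Q-set space is a topological space in which every subset is a $G_\delta$-set and which is not a countable union of discrete subspaces. We construct in ZFC a connected, hereditarily paracompact, perfectly normal Q-set space of cardinality $\mathfrak c$, and we show that a connected normal Q-set space of cardinality $\kappa$ exists if and only if $\kappa\ge\mathfrak c$. No connected normal Q-set space is separable or contains an arc. Our space is a dense subset of a product of $2^{\mathfrak c}$ metric spaces, and its connectedness comes from a Borsuk--Ulam type lemma for the group $\{\pm1\}^N$ acting on a product of spheres.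
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space is a \emph{Q-space} if each of its subsets is an $F_\sigma$-set, that is, a countable union of closed sets. Passing to complements, this says that each subset is a $G_\delta$-set. A space is \emph{$\sigma$-discrete} if it is a countable union of discrete subspaces, and a \emph{Q-set space} is a Q-space that is not $\sigma$-discrete.

In a discrete space every subset is closed; in a Q-space every subset is closed up to a countable union. There is a cheap way to achieve this. Suppose that $Z$ is \emph{$\sigma$-closed-discrete}, that is, $Z=\bigcup_{n}C_n$ with every $C_n$ closed and discrete. Then each $A\subseteq Z$ is the union of the sets $A\cap C_n$, which are closed in $C_n$ and hence in $Z$. Conversely, a $\sigma$-discrete Q-space is $\sigma$-closed-discrete: each discrete piece is a countable union of closed sets, and these are again discrete. So the Q-set spaces are exactly the Q-spaces that do not arise in the cheap way.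

On the real line a subspace is $\sigma$-discrete if and only if it is countable, because a discrete subspace of a second countable space is countable. The Q-set spaces in $\mathbb R$ are therefore the uncountable sets all of whose subsets are relative $F_\sigma$-sets. By Proposition~\ref{prop:C} below such a set has fewer than $\mathfrak c=2^{\omega}$ points, so it contains no interval and is totally disconnected, and under the continuum hypothesis it does not exist at all. Outside the real line there is more room. It is known that there is, in ZFC, a paracompact, perfectly normal Q-set space. It is also known that the Q-property alone does not prevent connectedness: P.~deCaux constructed an infinite, regular, connected, $\sigma$-closed-discrete space. That space is a Q-space of the cheap kind, hence not a Q-set space. The following question is posed in~\cite{source}.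

\begin{quote}
\emph{Is there a connected normal Q-set space?}
\end{quote}

One would be inclined to guess that there is none. A normal Q-space of the cheap kind with more than one point is disconnected (Lemma~\ref{lem:notdiscrete}). A connected normal Q-set space can be neither separable nor path connected, and it contains no arc (Proposition~\ref{prop:C}), so the usual means of making a space connected are unavailable. Nevertheless the answer is yes.

\begin{theorem}\label{thm:A}
In ZFC there is a connected, hereditarily paracompact, perfectly normal Hausdorff Q-set space $X$ with $|X|=\mathfrak c$. In particular, there is a connected normal Q-set space.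
\end{theorem}

\begin{theorem}\label{thm:B}
In ZFC, for a cardinal $\kappa$, a connected normal Q-set space of cardinality $\kappa$ exists if and only if $\kappa\ge\mathfrak c$. For $\kappa\ge\mathfrak c$ the space can be taken hereditarily paracompact and perfectly normal.
\end{theorem}

\begin{proposition}\label{prop:C}
If $S$ is a separable subspace of a normal Q-space, then $2^{|S|}\le\mathfrak c$. Hence no connected normal Q-set space is separable, contains an arc, or is path connected.
\end{proposition}

The space of Theorem~\ref{thm:A} is a set $X$ of $\mathfrak c$ points embedded in a product of $2^{\mathfrak c}$ metric spaces of two kinds. For every $A\subseteq X$ there is a coordinate, with values in a Hilbert cube $K$, that sends $A$ into an $F_\sigma$-set $K^+$ and $X\setminus A$ into a disjoint set $K^-$; this makes $X$ a Q-space. For every open cover there is a coordinate, with values in a hedgehog, that completes a $\sigma$-discrete refinement; this makes $X$ paracompact. Both devices pull the points of $X$ apart, and the work lies in showing that $X$ stays connected. Section~\ref{sec:general} contains the general facts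 on normal Q-spaces. Sections~\ref{sec:BU} and~\ref{sec:factors} show why the coordinates of the first kind do not disconnect a countable product. Section~\ref{sec:construction} constructs $X$, Section~\ref{sec:fusion} reduces the full product to countably many coordinates, and Section~\ref{sec:connected} proves connectedness. Section~\ref{sec:cardinals} proves Theorem~\ref{thm:B}.

\section{Normal Q-spaces}\label{sec:general}

A Q-space is $T_1$: if $\{p\}$ is a union of closed sets, one of them is $\{p\}$. So a normal Q-space is Hausdorff and regular. A space is \emph{perfectly normal} if it is $T_1$, normal, and every closed set is a $G_\delta$-set. A family of subsets of a space is \emph{locally finite} (\emph{discrete}) if every point has a neighborhood that meets only finitely many members (at most one member), and \emph{$\sigma$-locally finite} (\emph{$\sigma$-discrete}) if it is a countable union of such families. A space is \emph{paracompact} if every open cover has a locally finite open refinement, and \emph{hereditarily paracompact} if all its subspaces are paracompact. We use three textbook facts.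

\begin{itemize}
\item \emph{Urysohn's lemma.} In a normal space, disjoint closed sets $A,B$ are separated by a continuous function into $[0,1]$ that is $0$ on $A$ and $1$ on $B$; and every closed $G_\delta$-set is the zero set of a continuous function into $[0,1]$.
\item Every paracompact Hausdorff space is normal.
\item \emph{Michael's theorem.} A regular $T_1$ space in which every open cover has a $\sigma$-locally finite open refinement is paracompact.
\end{itemize}

\begin{lemma}\label{lem:hereditary}
A paracompact Hausdorff Q-space $Z$ is perfectly normal and hereditarily paracompact.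
\end{lemma}

\begin{proof}
$Z$ is normal and all its subsets are $G_\delta$-sets, so it is perfectly normal. Let $A\subseteq Z$, write $A=\bigcup_nF_n$ with $F_n$ closed in $Z$, and let $\mathcal O$ be a family of open subsets of $Z$ that covers $A$. For each $n$ the family $\mathcal O\cup\{Z\setminus F_n\}$ covers $Z$; take a locally finite open refinement and let $\mathcal R_n$ consist of its members that meet $F_n$. Then $\mathcal R_n$ refines $\mathcal O$ and covers $F_n$. The traces on $A$ of the members of $\bigcup_n\mathcal R_n$ form a $\sigma$-locally finite open refinement of the trace of $\mathcal O$, and $A$ is regular. By Michael's theorem $A$ is paracompact.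
\end{proof}

The next lemma removes one requirement from the problem: once a normal Q-space is connected, it is automatically not $\sigma$-discrete.

\begin{lemma}\label{lem:notdiscrete}
A connected normal Q-space with more than one point is not $\sigma$-discrete.
\end{lemma}

\begin{proof}
Let $Z$ be a $\sigma$-discrete normal Q-space and let $p\ne q$ in $Z$. We show that $Z$ is disconnected. As noted in Section~\ref{sec:intro}, $Z=\bigcup_{n<\omega}C_n$ with $C_n$ closed and discrete, and every subset of $C_n$ is closed in $Z$. We distribute the points of $C_0,C_1,\dots$ between two growing open sets. Put $A_0=\{p\}$ and $B_0=\{q\}$. Given disjoint closed sets $A_n$ and $B_n$, the sets $A_n\cup(C_n\setminus B_n)$ and $B_n$ are closed and disjoint, and together they contain $C_n$. Let $f$ be a Urysohn function for them, and put $U_n=\{f<\frac13\}$, $V_n=\{f>\frac23\}$, $A_{n+1}=\overline{U_n}$, $B_{n+1}=\overline{V_n}$. Then $A_{n+1}\cap B_{n+1}=\emptyset$ and $C_n\subseteq U_n\cup V_n$, and $U_n\subseteq A_{n+1}\subseteq U_{n+1}$, $V_n\subseteq B_{n+1}\subseteq V_{n+1}$. Since both sequences increase and $U_n\cap V_n=\emptyset$, the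 open sets $\bigcup_nU_n\ni p$ and $\bigcup_nV_n\ni q$ are disjoint. They cover every $C_n$, hence $Z$.
\end{proof}

The Q-property is used to make the discrete pieces closed, and normality is used at every step of the recursion. Regularity cannot replace normality, as deCaux's space shows.

\begin{lemma}\label{lem:size}
Let $Z$ be a normal $T_1$ space and $S\subseteq Z$ a connected subspace with more than one point. Then $|S|\ge\mathfrak c$.
\end{lemma}

\begin{proof}
Let $p\neq q$ in $S$ and let $f:Z\to[0,1]$ be continuous with $f(p)=0$, $f(q)=1$. Then $f(S)$ is a connected subset of $[0,1]$ containing $0$ and $1$, so $f(S)=[0,1]$.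
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $Z$ be a normal Q-space and $S\subseteq Z$ separable. A closed subset of $S$ has the form $F\cap S$ with $F$ closed in $Z$; since $F$ is a $G_\delta$-set, it is the zero set of a continuous function on $Z$, and $F\cap S$ is the zero set of its restriction to $S$. A continuous real function on $S$ is determined by its values on a countable dense set, so there are at most $\mathfrak c^{\omega}=\mathfrak c$ of them. Hence $S$ has at most $\mathfrak c$ closed subsets and at most $\mathfrak c^\omega=\mathfrak c$ relative $F_\sigma$-subsets. All $2^{|S|}$ subsets of $S$ are relative $F_\sigma$-sets, so $2^{|S|}\le\mathfrak c$.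

In particular $|S|<\mathfrak c$, and by Lemma~\ref{lem:size} a separable connected subspace of $Z$ has at most one point. Now let $Z$ be a connected normal Q-set space. It has more than one point, since it is not $\sigma$-discrete; so it is not separable. An arc, and the image of a path between two distinct points, are separable connected subspaces with more than one point; so $Z$ contains no arc and is not path connected.
\end{proof}

\section{A Borsuk--Ulam lemma for independent signs}\label{sec:BU}

At a coordinate that codes a set $A\subseteq X$, a point $y\in X$ will be offered two values, one in $K^+$ and one in $K^-$, and it takes the first if $y\in A$ and the second if $y\notin A$. We shall be able to prescribe the two values at countably many coordinates, but not the choices: all subsets $A$ occur, and we do not know to which of them $y$ belongs. To refute a separation of $X$ we must therefore find values such that \emph{every} sequence of choices leads to a point outside both halves. We parametrize the two values at the $n$th coordinate by a pair of antipodal points of a sphere, so that a sequence of choices becomes a sequence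 of signs.

Let $\mathbb S^{d}\subset\mathbb R^{d+1}$ be the unit sphere. For $u=(u_n)_n$ in a finite or infinite product of spheres and a sequence of signs $t=(t_n)_n$, $t_n\in\{\pm1\}$, put $tu=(t_nu_n)_n$.

\begin{lemma}\label{lem:BU}
Let $N\ge1$, $Y=\prod_{n<N}\mathbb S^{2^n}$ and $G=\{\pm1\}^N$. Let $f:[0,1]\times Y\to\mathbb R$ be continuous, with $f>0$ on $\{0\}\times Y$ and $f<0$ on $\{1\}\times Y$. Then there is $(s,u)\in[0,1]\times Y$ with $f(s,tu)=0$ for all $t\in G$.
\end{lemma}

With no sphere at all this is the intermediate value theorem. In general there are $2^N$ equations, and $[0,1]\times Y$ has dimension $1+\sum_{n<N}2^n=2^N$. With one sign and too small a sphere the statement fails: on $[0,1]\times\mathbb S^0$ the function $f(s,1)=\frac13-s$, $f(s,-1)=\frac23-s$ has no $s$ with $f(s,1)=f(s,-1)=0$.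

\begin{example}[the case $N=1$]\label{ex:N1}
Here $Y=\mathbb S^1\subset\mathbb C$. Split $f$ into its even and odd parts and put, for $(s,\theta)\in[0,1]\times[0,\pi]$,
\[
g(s,\theta)=\bigl(f(s,e^{i\theta})+f(s,-e^{i\theta})\bigr)+i\bigl(f(s,e^{i\theta})-f(s,-e^{i\theta})\bigr).
\]
Then $g(s,\theta)=0$ if and only if $f(s,\pm e^{i\theta})=0$, and $g(s,\pi)=\overline{g(s,0)}$. Suppose that $g$ has no zero. The rectangle is simply connected, so $g$ has a continuous argument $\varphi$. On the side $s=0$ the real part of $g$ is positive, and we normalize $\varphi$ so that $|\varphi(0,\theta)|<\pi/2$ for all $\theta$. On the side $s=1$ the real part is negative, so there is an integer $k$ with $|\varphi(1,\theta)-(2k+1)\pi|<\pi/2$ for all $\theta$. The function $\psi(s)=\varphi(s,0)+\varphi(s,\pi)$ is continuous with values in $2\pi\mathbb Z$, hence constant. But $|\psi(0)|<\pi$ gives $\psi(0)=0$, and $|\psi(1)-(4k+2)\pi|<\pi$ gives $\psi(1)=(4k+2)\pi\neq0$.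
\end{example}

For general $N$ the even and odd parts become the $2^N$ Fourier components of $f$ along the orbits of $G$, and the argument count is replaced by a parity count: we deform the vector of Fourier components, which is assumed to have no zero, to an explicit map with the same symmetry and exactly one orbit of zeros. We use three facts from differential topology. Let $V$ be a finite-dimensional real vector space; $0$ is a \emph{regular value} of a smooth map into $V$ if the derivative is onto at every zero of the map.

\begin{itemize}
\item \emph{Preimage theorem.} If $\Omega$ is a smooth manifold with boundary and $0$ is a regular value of $H:\Omega\to V$ and of $H|_{\partial\Omega}$, then $H^{-1}(0)$ is a manifold of dimension $\dim\Omega-\dim V$ with boundary $H^{-1}(0)\cap\partial\Omega$.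
\item \emph{Parametric transversality} (a consequence of Sard's theorem). If $\Omega$ is a smooth manifold without boundary and $0$ is a regular value of $H:\Omega\times\mathbb R^r\to V$, then $0$ is a regular value of $H(\cdot,v)$ for almost every $v\in\mathbb R^r$.
\item A compact $1$-manifold with boundary is a finite disjoint union of circles and arcs, so it has an even number of boundary points.
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:BU}]
Suppose that there is no such point. By compactness there is $\delta>0$ with $\max_{t\in G}|f(s,tu)|\ge\delta$ for all $(s,u)$, $f\ge\delta$ for $s=0$, and $f\le-\delta$ for $s=1$. By the Stone--Weierstrass theorem there is a polynomial in $s$ and the coordinates of $u$ that differs from $f$ by less than $\delta/2$ on $[0,1]\times Y$. It satisfies the three inequalities with $\delta/2$ in place of $\delta$. So we may assume that $f$ is smooth.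

\emph{Symmetry.} Write $u_n=(u_{n,0},\dots,u_{n,2^n})$. For $\alpha\subseteq\{0,\dots,N-1\}$ and $t\in G$ let $\chi_\alpha(t)=\prod_{n\in\alpha}t_n$. Let $V$ be the vector space of dimension $2^N$ with basis $(\mathbf e_\alpha)_\alpha$. Call a map $\Psi=(\Psi_\alpha)_\alpha$ with values in $V$ \emph{equivariant} if replacing $u$ by $tu$ multiplies $\Psi_\alpha$ by $\chi_\alpha(t)$, for all $\alpha$ and $t$. The zero set of an equivariant map is invariant under $G$. The action of $G$ on $Y$ is free, because $t_nu_n=u_n$ forces $t_n=1$.

\emph{The map $F$ without zeros.} Let $F_\alpha(s,u)=\sum_{t\in G}\chi_\alpha(t)f(s,tu)$. Substituting $t\mapsto tt'$ in the sum gives $F_\alpha(s,t'u)=\chi_\alpha(t')F_\alpha(s,u)$, so $F$ is equivariant. Since $\sum_\alpha\chi_\alpha(t)\chi_\alpha(t')=\prod_{n<N}(1+t_nt'_n)$ equals $2^N$ for $t=t'$ and $0$ otherwise, we have $f(s,t'u)=2^{-N}\sum_\alpha\chi_\alpha(t')F_\alpha(s,u)$. Hence $F$ has no zero. Moreover $F_\emptyset>0$ for $s=0$ and $F_\emptyset<0$ for $s=1$.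

\emph{The map $P$ with one orbit of zeros.} For each $n<N$ there are $2^n$ sets $\alpha$ with $\max\alpha=n$; let $j$ map them bijectively onto $\{1,\dots,2^n\}$. Put $P_\emptyset(s,u)=1-2s$ and, for $\alpha\ne\emptyset$ with $n=\max\alpha$,
\[
P_\alpha(s,u)=u_{n,j(\alpha)}\prod_{m\in\alpha\setminus\{n\}}u_{m,0}.
\]
For $N=2$, for instance, one can take $P=(1-2s,\;u_{0,1},\;u_{1,1},\;u_{1,2}u_{0,0})$. Each $P_\alpha$ has one factor from $u_m$ for each $m\in\alpha$, so $P$ is equivariant. Let $P(s,u)=0$. Then $s=\frac12$. If $u_{m,0}=\pm1$ for all $m<n$, then $P_\alpha=\pm u_{n,j(\alpha)}$ for $\max\alpha=n$, so $u_{n,1}=\dots=u_{n,2^n}=0$ and $u_{n,0}=\pm1$. By induction $u_n=(\pm1,0,\dots,0)$ for all $n$; conversely $P$ vanishes at these points. So the zeros of $P$ form exactly one $G$-orbit. Near such a zero, $s$ and the $u_{n,i}$ with $n<N$, $1\le i\le2^n$, are local coordinates. At the zero, $dP_\emptyset=-2\,ds$, and the product rule gives $dP_\alpha=\pm du_{n,j(\alpha)}$, because the remaining term carries the factor $u_{n,j(\alpha)}=0$. Each coordinate differential occurs exactly once, so the derivative of $P$ is an isomorphism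 onto $V$.

\emph{A generic equivariant homotopy.} Let $\sigma_1,\dots,\sigma_r$ list the maps $u\mapsto\bigl(\prod_{n\in\alpha}u_{n,i_n}\bigr)\mathbf e_\alpha$ from $Y$ to $V$, for all $\alpha$ and all choices of $i_n\in\{0,\dots,2^n\}$, $n\in\alpha$. They are equivariant, their components are bounded by $1$ in absolute value, and at every $u$ their values span $V$, since each $u_n$ has a nonzero coordinate. For $v\in\mathbb R^r$ define the equivariant map
\[
H_v(\tau,s,u)=(1-\tau)F(s,u)+\tau P(s,u)+\tau(1-\tau)\sum_{i=1}^rv_i\sigma_i(u)
\]
on $[0,1]\times[0,1]\times Y$. The function $(1-\tau)F_\emptyset+\tau P_\emptyset$ is positive for $s=0$ and negative for $s=1$; this is where the sign hypotheses on $f$ enter. By compactness its absolute value is at least some $c>0$ for $s\in\{0,1\}$. So if $\sum_i|v_i|<c$, then $H_v$ has no zero with $s\in\{0,1\}$. On $(0,1)\times(0,1)\times Y\times\mathbb R^r$ the map $(\tau,s,u,v)\mapsto H_v(\tau,s,u)$ has surjective derivative already in the $v$-directions. By parametric transversality we can fix $v$ with $\sum_i|v_i|<c$ such that $0$ is a regular value of $H_v$ on $(0,1)\times(0,1)\times Y$.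

\emph{The parity count.} Let $\Omega=[0,1]\times(0,1)\times Y$, a manifold of dimension $2^N+1$ whose boundary is given by $\tau\in\{0,1\}$. The zero set $Z$ of $H_v$ is compact and contained in $\Omega$. For $\tau=0$ we have $H_v=F$, which has no zeros. For $\tau=1$ we have $H_v=P$, whose derivative in the directions $(s,u)$ is onto at each zero. So $0$ is a regular value of $H_v$ on $\Omega$ and on $\partial\Omega$, and $Z$ is a compact $1$-manifold whose boundary is $\{1\}\times P^{-1}(0)$, a single $G$-orbit. The finite group $G$ acts freely on $Z$, so every point of $Z$ has a neighborhood disjoint from its translates by the elements $t\neq1$, and $Z\to Z/G$ is a local homeomorphism onto a compact Hausdorff space. Thus $Z/G$ is a compact $1$-manifold with exactly one boundary point, which is impossible.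
\end{proof}

Compactness carries the lemma over to infinitely many signs.

\begin{lemma}\label{lem:BUinf}
Let $\Sigma=[0,1]\times\prod_{n<\omega}\mathbb S^{2^n}$, and let $\mathcal V,\mathcal W\subseteq\Sigma$ be disjoint open sets that contain the faces $s=0$ and $s=1$, respectively. Then there is $(s,u)\in\Sigma$ with $(s,tu)\notin\mathcal V\cup\mathcal W$ for all $t\in\{\pm1\}^\omega$.
\end{lemma}

\begin{proof}
Let $\rho$ be a metric for the compact space $\Sigma$. The closed sets $\Sigma\setminus\mathcal V\supseteq\mathcal W$ and $\Sigma\setminus\mathcal W\supseteq\mathcal V$ are nonempty, so $f(z)=\rho(z,\Sigma\setminus\mathcal V)-\rho(z,\Sigma\setminus\mathcal W)$ is a continuous function. On $\mathcal V$ the first term is positive and the second is $0$; on $\mathcal W$ it is the other way around; outside $\mathcal V\cup\mathcal W$ both vanish. So $f>0$ on $\mathcal V$, $f<0$ on $\mathcal W$, and the zero set of $f$ is $\Sigma\setminus(\mathcal V\cup\mathcal W)$. For $N\ge1$ let $A_N$ be the closed set of all $(s,u)$ such that $f(s,tu)=0$ for all $t$ with $t_n=1$ for $n\ge N$. Fixing $u_n$ arbitrarily for $n\ge N$ and applying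 Lemma~\ref{lem:BU} to the remaining variables shows that $A_N\ne\emptyset$. The sets $A_N$ decrease, so there is $(s,u)\in\bigcap_NA_N$. The continuous function $t\mapsto f(s,tu)$ vanishes on the sequences that are eventually $1$, which are dense in $\{\pm1\}^\omega$; so it vanishes identically.
\end{proof}

\section{The two factor spaces}\label{sec:factors}

\subsection*{The signed cube}
We need a compact metrizable space $K$ with disjoint subsets $K^+,K^-$, the first an $F_\sigma$-set, and with maps from spheres of every dimension into arbitrarily small open sets that send each antipodal pair to one point of $K^+$ and one point of $K^-$. No subspace of $\mathbb R^d$ will do: by the Borsuk--Ulam theorem a continuous map $\mathbb S^d\to\mathbb R^d$ takes the same value at some pair of antipodal points, and this value would lie in $K^+\cap K^-$. On a sphere, the sign of the first nonzero coordinate distinguishes $u$ from $-u$. To make both signs dense we store each coordinate in the tail of an infinite row.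

Let $K=[-1,1]^{\omega\times\omega}$ with the product topology. Fix a compatible metric on $K$ and a countable base $\mathcal B_K$ of nonempty open sets with $K\in\mathcal B_K$. For $j_0,i_0<\omega$ and rational $q>0$ let
\[
K(j_0,i_0,q)=\{z\in K:\ z(j,i)=0\text{ for }j<j_0,\ i\ge i_0,\ \text{ and }\ z(j_0,i)\ge q\text{ for }i\ge i_0\},
\]
a closed set. Let $K^+$ be the union of these countably many sets and $K^-=\{-z:z\in K^+\}$. Then $K^+$ is an $F_\sigma$-set. For $z\in K^+\cup K^-$ the index $j_0$ is the first row that is not eventually $0$, and this row is eventually positive if $z\in K^+$ and eventually negative if $z\in K^-$; hence $K^+\cap K^-=\emptyset$.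

Call a continuous map $e:[0,1]\times\mathbb S^d\to K$ \emph{sign-reversing} if for all $(s,u)$ one of the points $e(s,u)$, $e(s,-u)$ lies in $K^+$ and the other in $K^-$.

\begin{lemma}\label{lem:K}
Let $d<\omega$.
\begin{enumerate}
\item[(a)] If $O^0,O^1\subseteq K$ are nonempty open sets, there is a sign-reversing map $e:[0,1]\times\mathbb S^d\to K$ with $e(0,u)\in O^0$ and $e(1,u)\in O^1$ for all $u$.
\item[(b)] If $O\subseteq K$ is a nonempty open set, there is a sign-reversing map with all values in $O$. In particular $K^+$ and $K^-$ are dense in $K$.
\end{enumerate}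
\end{lemma}

\begin{proof}
(a) The points of $K$ with finite support and all values in $(-1,1)$ are dense; choose such points $o^0\in O^0$, $o^1\in O^1$, and let $o^s=(1-s)o^0+so^1$. For $u=(u_0,\dots,u_d)$ and $r>0$ put
\[
e(s,u)(j,i)=\begin{cases}o^s(j,i)+ru_j,& j\le d,\\ o^s(j,i),& j>d.\end{cases}
\]
There is $\mu<1$ that bounds all values of $o^0$ and $o^1$ in absolute value, and there is $\varepsilon>0$ such that, for $k=0,1$, every point of $K$ whose coordinates are all within $\varepsilon$ of those of $o^k$ lies in $O^k$. Take $r<\min(1-\mu,\varepsilon)$. Then $e$ is a continuous map into $K$ with $e(k,u)\in O^k$. For $j\le d$ the $j$th row of $e(s,u)$ is eventually equal to $ru_j$. So $e(s,u)$ lies in $K^+$ or in $K^-$ according to whether the first nonzero $u_j$ is positive or negative, and replacing $u$ by $-u$ changes this sign.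

(b) Apply (a) with $O^0=O^1=O$ and use the map $(s,u)\mapsto e(0,u)$.
\end{proof}

With Lemmas~\ref{lem:BUinf} and~\ref{lem:K} the mechanism of the connectedness proof is visible in a countable product.

\begin{example}\label{ex:toy}
\emph{Let $Y\subseteq K^\omega$ meet the set $\prod_n\{c^+_n,c^-_n\}$ for every choice of $c_n^+\in K^+$, $c_n^-\in K^-$. Then $Y$ is connected.} First, $Y$ is dense, because every nonempty basic open set $\prod_nO_n$ contains such a product of pairs. Suppose that $Y=V\sqcup W$ with $V,W$ nonempty and relatively open, and let $V^*,W^*$ be open in $K^\omega$ with traces $V,W$ on $Y$. The open set $V^*\cap W^*$ misses $Y$, so it is empty. Choose nonempty basic open sets $\prod_nO_n^0\subseteq V^*$ and $\prod_nO_n^1\subseteq W^*$, take $e_n:[0,1]\times\mathbb S^{2^n}\to K$ from Lemma~\ref{lem:K}(a) for $O_n^0,O_n^1$, and let $\Phi(s,u)=(e_n(s,u_n))_n$. Lemma~\ref{lem:BUinf}, applied to $\Phi^{-1}(V^*)$ and $\Phi^{-1}(W^*)$, gives $(s,u)$ such that the set $\{\Phi(s,tu):t\in\{\pm1\}^\omega\}=\prod_n\{e_n(s,u_n),e_n(s,-u_n)\}$ misses $V^*\cup W^*\supseteq Y$. This contradicts the hypothesis on $Y$.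
\end{example}

The space $Y$ of the example is separable, metrizable and connected, so by the proof of Proposition~\ref{prop:C} it is never a Q-space. Uncountably many coordinates are needed, and then $V^*$ and $W^*$ may depend on uncountably many of them, while $\Phi$ controls only countably many. Section~\ref{sec:fusion} closes this gap.

\subsection*{The hedgehog}
From now on $X$ is a fixed set of cardinality $\mathfrak c$; it will be the underlying set of our space. Let $J=\{0\}\cup(X\times(0,1])$ with the metric in which $0$ and $(x,h)$ have distance $h$, the points $(x,h)$ and $(x,h')$ have distance $|h-h'|$, and $(x,h)$ and $(x',h')$ have distance $h+h'$ for $x\ne x'$. Thus $J$ consists of unit intervals, one \emph{spine} for each $x\in X$, joined at the center $0$, and $|J|=\mathfrak c$. A base $\mathcal B_J$ consists of the \emph{balls} $B(\varepsilon)=\{0\}\cup(X\times(0,\varepsilon))$ with rational $\varepsilon\in(0,1]$ and the \emph{intervals} $I(x;a,b)=\{x\}\times((a,b)\cap(0,1])$ with rational $0<a<b\le2$, $a<1$. All these sets are nonempty. A \emph{segment} is either the set $\{0\}$ or a set $\{x\}\times[h_0,h_1]$ with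 rational $0<h_0\le h_1\le1$. Segments are compact. The point $x$ is the \emph{label} of $I(x;a,b)$ and of $\{x\}\times[h_0,h_1]$; balls and $\{0\}$ have no label. We use two properties.

\begin{enumerate}
\item[(J1)] For $m\ge1$ the family of open sets $\{x\}\times(1/m,1]$, $x\in X$, is discrete in $J$: the ball $B(1/m)$ meets no member, and the open set $\{x\}\times(0,1]$ meets at most one.
\item[(J2)] Every member of $\mathcal B_J$ contains a one-point segment with no new label: a ball contains $\{0\}$, and $I(x;a,b)$ contains $\{(x,h)\}$ for any rational $h\in(a,\min(b,1))$.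
\end{enumerate}

\section{Construction of the space}\label{sec:construction}

\subsection*{Coordinates and boxes}
Let $\lambda=2^{\mathfrak c}$. Then $\lambda^{\mathfrak c}=2^{\mathfrak c\cdot\mathfrak c}=\lambda$, and by K\"onig's theorem the cofinality of $\lambda$ exceeds $\mathfrak c$, so every subset of $\lambda$ with at most $\mathfrak c$ elements is bounded in $\lambda$. An ordinal is the set of all smaller ordinals, and we assume $X\cap\lambda=\emptyset$.

Split $\lambda=\Xi_K\sqcup\Xi_J$ with $|\Xi_K|=|\Xi_J|=\lambda$. Let $R_\xi=K$, $\mathcal B_\xi=\mathcal B_K$ for $\xi\in\Xi_K$ and $R_\xi=J$, $\mathcal B_\xi=\mathcal B_J$ for $\xi\in\Xi_J$. For $L\subseteq\lambda$ let $T_L=\prod_{\xi\in L}R_\xi$, and let $T=T_\lambda$; the space $T_\emptyset$ is a single point. A \emph{box} is a function $b$ with finite domain $\operatorname{dom}b\subset\lambda$ and $b(\xi)\in\mathcal B_\xi$; the empty function is a box. If $\operatorname{dom}b\subseteq L$, let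
\[
[b]_L=\{z\in T_L:z(\xi)\in b(\xi)\text{ for all }\xi\in\operatorname{dom}b\},\qquad [b]=[b]_\lambda .
\]
These sets are nonempty and form a base of $T_L$. Write $b'\le b$ if $\operatorname{dom}b'\supseteq\operatorname{dom}b$ and $b'(\xi)\subseteq b(\xi)$ for $\xi\in\operatorname{dom}b$.

Since $|\mathcal P(X)|=\lambda$, we can fix an enumeration $(A_\xi)_{\xi\in\Xi_K}$ of all subsets of $X$. An open cover of $X$ will be represented by a function that assigns to each point a box around it. We fix a family $(\mathcal U_\zeta)_{\zeta\in\Xi_J}$ of functions from $X$ to the set of boxes such that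
\begin{enumerate}
\item[(U1)] $\operatorname{dom}\mathcal U_\zeta(x)\subseteq\zeta$ for all $\zeta\in\Xi_J$ and $x\in X$;
\item[(U2)] every function $\mathcal U$ from $X$ to the set of boxes equals $\mathcal U_\zeta$ for some $\zeta\in\Xi_J$.
\end{enumerate}
To obtain it, note that there are $\lambda$ boxes and $\lambda^{\mathfrak c}=\lambda$ such functions. List them as $(\mathcal U'_\zeta)_{\zeta\in\Xi_J}$, each one $\lambda$ times, and let $\mathcal U_\zeta=\mathcal U'_\zeta$ if all boxes $\mathcal U'_\zeta(x)$ have domain in $\zeta$, and $\mathcal U_\zeta(x)=\emptyset$ for all $x$ otherwise. Given $\mathcal U$, the set $\bigcup_x\operatorname{dom}\mathcal U(x)$ has at most $\mathfrak c$ elements and is bounded in $\lambda$, while the $\lambda$ indices $\zeta$ with $\mathcal U'_\zeta=\mathcal U$ are unbounded; this gives (U2).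

\subsection*{Prescribing data at countably many coordinates}
Example~\ref{ex:toy} required points for every countable sequence of pairs. Although there are only $\mathfrak c$ points and $2^{\mathfrak c}$ coordinates, this can be arranged for every countable set of coordinates at once. Let $\mathbb D=K^+\times K^-\times J$, a set of cardinality $\mathfrak c$.

\begin{lemma}\label{lem:data}
There is a function $d:X\times\lambda\to\mathbb D$ such that for every countable $L\subset\lambda$ and every function $\delta:L\to\mathbb D$ there is $y\in X$ with $d(y,\xi)=\delta(\xi)$ for all $\xi\in L$.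
\end{lemma}

\begin{proof}
Let $(S_\xi)_{\xi<\lambda}$ be pairwise distinct subsets of $X$. A \emph{code} is a pair $(a,\phi)$ in which $a\subseteq X$ is countable and $\phi$ is a function from a countable subset of $\mathcal P(a)$ to $\mathbb D$. There are at most $\mathfrak c^\omega=\mathfrak c$ choices for $a$, for the domain of $\phi$, and for its values, so there is a surjection $y\mapsto(a_y,\phi_y)$ from $X$ onto the set of codes. Fix $d_*\in\mathbb D$. Let $d(y,\xi)=\phi_y(S_\xi\cap a_y)$ if $S_\xi\cap a_y$ is in the domain of $\phi_y$, and $d(y,\xi)=d_*$ otherwise. Given $L$ and $\delta$, let $a$ consist of one point of the symmetric difference of $S_\xi$ and $S_{\xi'}$ for each pair $\xi\ne\xi'$ in $L$. The sets $S_\xi\cap a$, $\xi\in L$, are pairwise distinct, so $\phi(S_\xi\cap a)=\delta(\xi)$ defines a code $(a,\phi)$, and any $y$ with $(a_y,\phi_y)=(a,\phi)$ works.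
\end{proof}

Fix such a $d$ and write $d(y,\xi)=(c^+_\xi(y),c^-_\xi(y),q_\xi(y))$. At $\xi\in\Xi_K$ the point $y$ will take one of the values $c^\pm_\xi(y)$. At $\xi\in\Xi_J$ it will take the value $q_\xi(y)$, unless it has to be tagged.

\subsection*{Which points to tag}
The coordinate $\zeta\in\Xi_J$ has to provide a $\sigma$-discrete refinement of the cover given by $\mathcal U_\zeta$. To \emph{tag} a point $y$ at $\zeta$ means to send it to the tip $(y,1)$ of its own spine; by (J1) the tagged points are then separated by a discrete family. Tagging every point would make $X$ discrete. So we tag only the points that are not already covered by a $\sigma$-discrete family built from earlier coordinates, and this family must be rich enough to leave many points untagged.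

The first attempt is to choose a countable set $M$ of points and coordinates, closed under a suitable search for finite subcovers, and to leave untagged the points covered by the boxes $\mathcal U_\zeta(x)$, $x\in M$. The difficulty is that at a coordinate $\eta\in M\cap\Xi_J$ a point $y$ may sit on a spine $x_1\notin M$, about which the closure property of $M$ says nothing. We then pass to a larger countable set that contains $x_1$, and repeat. Since there are $\mathfrak c$ possibilities for $x_1$, the resulting family of boxes is no longer countable; but $x_1$ can be read off from the $\eta$th coordinate of $y$ in a locally constant way, and so the family has a $\sigma$-discrete refinement. We now make this precise.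

For finite $F\subset\lambda$, a \emph{cell on $F$} is a product $C=\prod_{\eta\in F}C_\eta\subseteq T_F$ in which $C_\eta$ is the closure of a member of $\mathcal B_K$ for $\eta\in\Xi_K$ and a segment for $\eta\in\Xi_J$. Cells are compact. The \emph{support} of a box $b$ is the finite set $\operatorname{supp}b\subset\lambda\cup X$ consisting of $\operatorname{dom}b$ and the labels of the sets $b(\xi)$, and the support $\operatorname{supp}C$ of a cell $C$ on $F$ consists of $F$ and the labels of the sets $C_\eta$. A box or cell is determined by its support up to countably many possibilities; so for countable $M\subset\lambda\cup X$ only countably many boxes and cells have support in $M$.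

\begin{definition}\label{def:task}
Let $\zeta\in\Xi_J$. A \emph{$\zeta$-task} is a pair $(C,\beta_0)$ of a cell $C$ on a finite set $F\subset\zeta$ and a box $\beta_0$ with $\operatorname{dom}\beta_0\subseteq\zeta\setminus F$. A \emph{solution} is a pair $(\beta,e)$ of a box $\beta\le\beta_0$ with $\operatorname{dom}\beta\subseteq\zeta\setminus F$ and a finite set $e\subset X$ such that, in $T_\zeta=T_F\times T_{\zeta\setminus F}$,
\[
C\times[\beta]_{\zeta\setminus F}\subseteq\bigcup_{x\in e}[\mathcal U_\zeta(x)]_\zeta .
\]
A set $M\subseteq\zeta\cup X$ is \emph{$\zeta$-closed} if every $\zeta$-task $(C,\beta_0)$ with $\operatorname{supp}C\cup\operatorname{supp}\beta_0\subseteq M$ that has a solution has a solution $(\beta,e)$ with $\operatorname{supp}\beta\cup e\subseteq M$.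
\end{definition}

Every countable $M_0\subseteq\zeta\cup X$ is contained in a countable $\zeta$-closed set. Indeed, let $M_{n+1}$ arise from $M_n$ by adding $\operatorname{supp}\beta\cup e$ for one solution $(\beta,e)$ of each of the countably many solvable $\zeta$-tasks with support in $M_n$. A task with support in $\bigcup_nM_n$ has finite support, which lies in some $M_n$; so $\bigcup_nM_n$ is $\zeta$-closed.

For $\zeta\in\Xi_J$ and finite $s\subset X$ choose, by recursion on $|s|$, a countable $\zeta$-closed set $M(\zeta,s)\subseteq\zeta\cup X$ that contains $s$ and the sets $M(\zeta,s')$ for all proper subsets $s'$ of $s$. Thus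
\begin{equation}\label{eq:mono}
s\subseteq M(\zeta,s),\qquad M(\zeta,s')\subseteq M(\zeta,s)\ \text{ for }s'\subseteq s .
\end{equation}

\subsection*{The coordinate maps}
We define $h_\xi:X\to R_\xi$ by recursion on $\xi<\lambda$. For $\xi\in\Xi_K$ let
\[
h_\xi(y)=c_\xi^+(y)\ \text{ if }y\in A_\xi,\qquad h_\xi(y)=c_\xi^-(y)\ \text{ if }y\notin A_\xi .
\]
Let $\zeta\in\Xi_J$, suppose that $h_\eta$ is defined for $\eta<\zeta$, and write $h(y)|_\zeta=(h_\eta(y))_{\eta<\zeta}\in T_\zeta$.
\begin{itemize}
\item $\zeta$ is \emph{valid} if $h(x)|_\zeta\in[\mathcal U_\zeta(x)]_\zeta$ for all $x\in X$.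
\item A sequence $(x_1,\dots,x_k)$ in $X$, $k\ge0$, is a \emph{$\zeta$-chain for $y$} if for each $i\in\{1,\dots,k\}$ there is $\eta\in M(\zeta,\{x_1,\dots,x_{i-1}\})\cap\Xi_J$ with $h_\eta(y)\in\{x_i\}\times(0,1]$. All such $\eta$ are smaller than $\zeta$.
\item $y$ is \emph{$\zeta$-captured} if there are a $\zeta$-chain $(x_1,\dots,x_k)$ for $y$ and a point $x\in M(\zeta,\{x_1,\dots,x_k\})\cap X$ with $h(y)|_\zeta\in[\mathcal U_\zeta(x)]_\zeta$.
\end{itemize}
Let $E_\zeta$ be the set of all $y\in X$ that are not $\zeta$-captured if $\zeta$ is valid, and $E_\zeta=\emptyset$ otherwise. Put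
\[
h_\zeta(y)=(y,1)\ \text{ if }y\in E_\zeta,\qquad h_\zeta(y)=q_\zeta(y)\ \text{ if }y\notin E_\zeta .
\]

Let $h(y)=(h_\xi(y))_{\xi<\lambda}\in T$. If $x\neq y$ and $A_\xi=\{x\}$, then $h_\xi(x)\in K^+$ and $h_\xi(y)\in K^-$, so $h$ is injective. We identify $X$ with $h(X)\subseteq T$ and give it the subspace topology. Then $X$ is a Tychonoff space, the maps $h_\xi$ are the coordinate projections, and for a box $b$ with domain in $\zeta$ the statements $y\in[b]$ and $h(y)|_\zeta\in[b]_\zeta$ are equivalent. In particular, $\zeta$ is valid if and only if $x\in[\mathcal U_\zeta(x)]$ for all $x\in X$.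

\begin{proposition}\label{prop:para}
$X$ is a hereditarily paracompact, perfectly normal Q-space.
\end{proposition}

\begin{proof}
Let $A\subseteq X$, say $A=A_\xi$. Since $h_\xi(A)\subseteq K^+$, $h_\xi(X\setminus A)\subseteq K^-$ and $K^+\cap K^-=\emptyset$, we have $A=h_\xi^{-1}(K^+)$, the preimage of an $F_\sigma$-set under a continuous map. So $X$ is a Q-space. By Lemma~\ref{lem:hereditary} and Michael's theorem it remains to find a $\sigma$-discrete open refinement of a given open cover $\mathcal O$ of $X$.

For $x\in X$ choose a box $\mathcal U(x)$ such that $U_x=[\mathcal U(x)]\cap X$ contains $x$ and is contained in a member of $\mathcal O$. By (U2), $\mathcal U=\mathcal U_\zeta$ for some $\zeta\in\Xi_J$, and $\zeta$ is valid.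

\emph{The tagged points.} By (J1) the open sets $U_y\cap h_\zeta^{-1}(\{y\}\times(\frac12,1])$, $y\in E_\zeta$, form a discrete family. It refines $\mathcal O$, and it covers $E_\zeta$ because $h_\zeta(y)=(y,1)$ for $y\in E_\zeta$.

\emph{The captured points.} For each finite $s\subset X$ fix an injection $\nu_s:M(\zeta,s)\to\omega$. A \emph{pattern} is a tuple $\pi=(k;j_1,\dots,j_k;j;m)$ of natural numbers with $m\ge1$; there are countably many patterns. For $\bar x=(x_1,\dots,x_k)\in X^k$ put $s_i=\{x_1,\dots,x_i\}$, and say that $\bar x$ \emph{fits} $\pi$ if there are $\eta_i\in M(\zeta,s_{i-1})\cap\Xi_J$ with $\nu_{s_{i-1}}(\eta_i)=j_i$ for $1\le i\le k$ and $x\in M(\zeta,s_k)\cap X$ with $\nu_{s_k}(x)=j$. Then $\eta_i$ is determined by $\pi$ and $(x_1,\dots,x_{i-1})$, and $x$ by $\pi$ and $\bar x$. Let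
\[
V_\pi(\bar x)=U_x\cap\bigcap_{i=1}^kh_{\eta_i}^{-1}\bigl(\{x_i\}\times(1/m,1]\bigr),
\]
and let $\mathcal V_\pi$ be the family of the open sets $V_\pi(\bar x)$ for all $\bar x$ that fit $\pi$. It refines $\mathcal O$. If $y$ is $\zeta$-captured, with chain $\bar x$, coordinates $\eta_i$ and point $x$, put $j_i=\nu_{s_{i-1}}(\eta_i)$, $j=\nu_{s_k}(x)$, and take $m$ so large that all heights of the points $h_{\eta_i}(y)$ exceed $1/m$; then $y\in V_\pi(\bar x)$. So the families $\mathcal V_\pi$ together cover $X\setminus E_\zeta$.

Each $\mathcal V_\pi$ is discrete. Let $y\in X$. We find open sets $X=W_0\supseteq W_1\supseteq\dots\supseteq W_k$ containing $y$ such that all $\bar x$ with $V_\pi(\bar x)\cap W_i\neq\emptyset$ have the same initial segment $(x_1,\dots,x_i)$. If no member of $\mathcal V_\pi$ meets $W_{i-1}$, let $W_i=W_{i-1}$. Otherwise the common segment $(x_1,\dots,x_{i-1})$ determines $\eta_i$; by (J1) there is an open $G\ni h_{\eta_i}(y)$ in $J$ that meets at most one of the sets $\{x'\}\times(1/m,1]$, and $W_i=W_{i-1}\cap h_{\eta_i}^{-1}(G)$ works. The neighborhood $W_k$ meets at most one member of $\mathcal V_\pi$.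
\end{proof}

\section{The fusion lemma}\label{sec:fusion}

Lemma~\ref{lem:data} lets us choose the data of a point $y$ on a countable set of coordinates. Two things stand in the way of repeating Example~\ref{ex:toy}. The point $y$ may be tagged at one of these coordinates, and then it ignores its datum there. And the box $\mathcal U_\zeta(y)$ that $y$ itself contributes to a cover may live on coordinates that we do not control; we need $y$ to lie in a box $\mathcal U_\zeta(x)$ that lives on the controlled ones. The fusion lemma removes both obstacles, at the price of restricting the data to prescribed sets.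

A countable set $M\subset\lambda\cup X$ is \emph{suitable} if
\begin{enumerate}
\item[(S1)] $M(\zeta,s)\subseteq M$ for all $\zeta\in M\cap\Xi_J$ and all finite $s\subseteq M\cap X$;
\item[(S2)] $\operatorname{dom}\mathcal U_\zeta(x)\subseteq M$ for all $\zeta\in M\cap\Xi_J$ and $x\in M\cap X$;
\item[(S3)] $M\cap\Xi_K$ is infinite and $M\cap\Xi_J\ne\emptyset$.
\end{enumerate}
Every countable subset of $\lambda\cup X$ is contained in a suitable set: enlarge it to satisfy (S3), add the countably many countable sets demanded by (S1) and (S2), repeat $\omega$ times, and take the union.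

A \emph{constraint at $\xi<\lambda$} is a set $D_\xi$ that is a member of $\mathcal B_K$ if $\xi\in\Xi_K$ and a segment if $\xi\in\Xi_J$. It is a constraint \emph{over $M$} if its label, when it has one, belongs to $M$. Given constraints at all $\xi\in L$, a point $y\in X$ \emph{obeys} them if $c^+_\xi(y),c^-_\xi(y)\in D_\xi$ for $\xi\in L\cap\Xi_K$ and $q_\xi(y)\in D_\xi$ for $\xi\in L\cap\Xi_J$. A segment with a label stays away from the center of $J$. This is essential: a point of such a segment reveals the label, and so the label can enter a chain.

\begin{lemma}[fusion lemma]\label{lem:fusion}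
Let $M$ be suitable, $L=M\cap\lambda$, and let constraints over $M$ be given at all $\xi$ in a finite set $F_0\subset L$. They can be extended to constraints $D_\xi$ at all $\xi\in L$, with $D_\xi$ a single point for $\xi\in(L\cap\Xi_J)\setminus F_0$, such that every $y\in X$ that obeys them satisfies:
\begin{enumerate}
\item[(1)] $y\notin E_\zeta$ for all $\zeta\in L\cap\Xi_J$; hence $h_\xi(y)\in\{c^+_\xi(y),c^-_\xi(y)\}$ for $\xi\in L\cap\Xi_K$ and $h_\xi(y)=q_\xi(y)$ for $\xi\in L\cap\Xi_J$, and $h_\xi(y)\in D_\xi$ for all $\xi\in L$;
\item[(2)] for every valid $\zeta\in L\cap\Xi_J$ there is $x\in M\cap X$ with $y\in[\mathcal U_\zeta(x)]$.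
\end{enumerate}
\end{lemma}

The simplest case shows the basic move. Suppose that no constraint has yet been placed on a coordinate in $M(\zeta,\emptyset)$. The task $(T_\emptyset,\emptyset)$ has the solution $(\mathcal U_\zeta(x),\{x\})$ for any $x$, so it has a solution $(\beta,e)$ inside $M(\zeta,\emptyset)$. If we place constraints inside $\beta(\xi)$ for $\xi\in\operatorname{dom}\beta$, then every obeying point that is untagged below $\zeta$ lies in $[\beta]\subseteq\bigcup_{x\in e}[\mathcal U_\zeta(x)]$ and is captured through the empty chain. In general finitely many relevant coordinates $F'$ are already constrained, we may not touch them, and the position of $y$ in $T_{F'}$ is known only up to a compact set. We cut this set into small cells and try to solve one task for each cell. If the cell of $y$ is solved, $y$ is captured. If it is not, then $y$ is close to a point outside the union of the cover. Each $\zeta$ is visited infinitely often, with smaller and smaller cells; if the second case always occurred, $y$ itself would lie outside the union of the cover, which validity forbids.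

\begin{proof}
Let $(\xi_l)_{l<\omega}$ enumerate $L$, and let $(\zeta_l)_{l<\omega}$ list $L\cap\Xi_J$ with each element repeated infinitely often. We construct finite sets $F_0\subseteq F_1\subseteq\dots\subset L$ and constraints over $M$ at all $\xi\in F_l$; a constraint, once placed, is never changed.

\emph{Stage $l$.} Let $F_l$ with its constraints be given and let $\zeta=\zeta_l$. If $\zeta$ is not valid, let $\beta^*=\emptyset$ and go to the end of the stage. Let $\zeta$ be valid. We first collect the labels that matter. Put $s_0=\emptyset$ and let $s_{i+1}$ consist of $s_i$ and the labels of all $D_\eta$ with $\eta\in F_l\cap\Xi_J\cap M(\zeta,s_i)$. Since $F_l$ is finite, the sequence stabilizes at a finite set $s\subseteq M\cap X$. Let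
\[
M'=M(\zeta,s),\qquad F'=F_l\cap M'\subseteq\zeta,\qquad C=\prod_{\eta\in F'\cap\Xi_K}K\times\prod_{\eta\in F'\cap\Xi_J}D_\eta\subseteq T_{F'} .
\]
By (S1), $M'\subseteq M$. Since the sequence has stabilized, the labels of the $D_\eta$, $\eta\in F'\cap\Xi_J$, lie in $s\subseteq M'$. Cover the compact space $K$ by finitely many members of $\mathcal B_K$ of diameter less than $1/(l+1)$ and take their closures, and cut each segment $D_\eta$ at rational heights into finitely many segments of diameter less than $1/(l+1)$. The products of these pieces are cells $C_1,\dots,C_m$ on $F'$ that cover $C$, have support in $M'$, and have all factors of diameter less than $1/(l+1)$.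

Define boxes $\emptyset=\beta_0\ge\beta_1\ge\dots\ge\beta_m$ with support in $M'$ and domain in $\zeta\setminus F'$ as follows. If the $\zeta$-task $(C_i,\beta_{i-1})$ has a solution, call $i$ \emph{good} and choose a solution $(\beta_i,e_i)$ with $\operatorname{supp}\beta_i\cup e_i\subseteq M'$, which exists because $M'$ is $\zeta$-closed. Otherwise call $i$ \emph{bad} and let $\beta_i=\beta_{i-1}$. Let $\beta^*=\beta_m$. Since $\operatorname{dom}\beta^*\subseteq M'\setminus F'$ and $F_l\cap M'=F'$, we have $\operatorname{dom}\beta^*\cap F_l=\emptyset$: the new box does not conflict with any earlier constraint. For $\xi\in\operatorname{dom}\beta^*$ let $D_\xi=\beta^*(\xi)$ if $\xi\in\Xi_K$, and let $D_\xi\subseteq\beta^*(\xi)$ be a one-point segment as in (J2) if $\xi\in\Xi_J$; its label, if any, lies in $\operatorname{supp}\beta^*\subseteq M$.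

\emph{End of stage $l$.} If $\xi_l\notin F_l\cup\operatorname{dom}\beta^*$, let $D_{\xi_l}=K$ for $\xi_l\in\Xi_K$ and $D_{\xi_l}=\{0\}$ for $\xi_l\in\Xi_J$. Let $F_{l+1}=F_l\cup\operatorname{dom}\beta^*\cup\{\xi_l\}$.

Then $\bigcup_lF_l=L$, and all new constraints at coordinates in $\Xi_J$ are single points.

\emph{Verification.} Let $y$ obey the constraints. We prove by induction on $\zeta\in L\cap\Xi_J$ that $y\notin E_\zeta$ and that, if $\zeta$ is valid, (2) holds for $\zeta$; the remaining claims in (1) then follow from the definition of the maps $h_\xi$. If $\zeta$ is not valid, $E_\zeta=\emptyset$. Let $\zeta$ be valid and assume $y\notin E_\eta$ for $\eta\in L\cap\Xi_J\cap\zeta$. Then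
\begin{equation}\label{eq:inD}
h_\eta(y)\in D_\eta\quad\text{for all }\eta\in L\cap\zeta .
\end{equation}
Consider a stage $l$ with $\zeta_l=\zeta$, in the notation above, and split $h(y)|_\zeta=(p,w)$ with $p\in T_{F'}$ and $w\in T_{\zeta\setminus F'}$. By~\eqref{eq:inD}, $p\in C$; and since $D_\xi\subseteq\beta^*(\xi)$ for $\xi\in\operatorname{dom}\beta^*\subseteq L\cap\zeta$, also $w\in[\beta_m]_{\zeta\setminus F'}\subseteq[\beta_i]_{\zeta\setminus F'}$ for all $i\le m$.

\emph{Case 1: at some stage $l$ with $\zeta_l=\zeta$, the point $p$ lies in a cell $C_i$ with $i$ good.} Then $h(y)|_\zeta\in C_i\times[\beta_i]_{\zeta\setminus F'}$, so $y\in[\mathcal U_\zeta(x)]$ for some $x\in e_i\subseteq M(\zeta,s)\cap X\subseteq M$. This is (2). List $s$ as $(x_1,\dots,x_k)$ by taking first the elements of $s_1$, then those of $s_2\setminus s_1$, and so on. If $x_n\in s_{i+1}\setminus s_i$, then $x_n$ is the label of some $D_\eta$ with $\eta\in F_l\cap\Xi_J\cap M(\zeta,s_i)$, and $h_\eta(y)\in D_\eta\subseteq\{x_n\}\times(0,1]$ by~\eqref{eq:inD}. Since $s_i\subseteq\{x_1,\dots,x_{n-1}\}$, we get $\eta\in M(\zeta,\{x_1,\dots,x_{n-1}\})$ from~\eqref{eq:mono}.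 So $(x_1,\dots,x_k)$ is a $\zeta$-chain for $y$, the point $y$ is $\zeta$-captured, and $y\notin E_\zeta$.

\emph{Case 2: at every stage $l$ with $\zeta_l=\zeta$, the point $p$ lies only in cells $C_i$ with $i$ bad.} We show that this is impossible. Let $O=\bigcup_{x\in X}[\mathcal U_\zeta(x)]_\zeta$, an open subset of $T_\zeta$. Fix such an $l$ and a bad $i$ with $p\in C_i$. Suppose that $C_i\times\{w\}\subseteq O$. By compactness there is a finite $e\subset X$ with $C_i\times\{w\}\subseteq O_e=\bigcup_{x\in e}[\mathcal U_\zeta(x)]_\zeta$. By the tube lemma (an open set that contains $C_i\times\{w\}$, with $C_i$ compact, contains $C_i\times W$ for a neighborhood $W$ of $w$) there is a box $\gamma$ with domain in $\zeta\setminus F'$, $w\in[\gamma]_{\zeta\setminus F'}$ and $C_i\times[\gamma]_{\zeta\setminus F'}\subseteq O_e$. For $\xi\in\operatorname{dom}\gamma\cup\operatorname{dom}\beta_{i-1}$ choose $\beta(\xi)\in\mathcal B_\xi$ that contains $w(\xi)$ and is contained in those of the sets $\gamma(\xi)$, $\beta_{i-1}(\xi)$ that are defined. Then $(\beta,e)$ solves the task $(C_i,\beta_{i-1})$, although $i$ is bad. Hence there is $p'\in C_i$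 with $z_l=(p',w)\notin O$. Every coordinate of $z_l$ is within $1/(l+1)$ of the corresponding coordinate of $h(y)|_\zeta$. There are infinitely many such $l$, and along them $z_l\to h(y)|_\zeta$ in $T_\zeta$. Since $T_\zeta\setminus O$ is closed, $h(y)|_\zeta\notin O$. But $\zeta$ is valid, so $h(y)|_\zeta\in[\mathcal U_\zeta(y)]_\zeta\subseteq O$.
\end{proof}

\begin{corollary}\label{cor:dense}
For any constraints $D_\xi$ at the elements of a finite set $F_0\subset\lambda$ there is $y\in X$ with $h_\xi(y)\in D_\xi$ for all $\xi\in F_0$. In particular, $X$ is dense in $T$, and for every finite $F\subset\Xi_J$ there is $y\in X$ with $h_\xi(y)=0$ for all $\xi\in F$.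
\end{corollary}

\begin{proof}
Let $M$ be a suitable set that contains $F_0$ and the labels of the given constraints, and extend the constraints to $L=M\cap\lambda$ by Lemma~\ref{lem:fusion}. For $\xi\in L\cap\Xi_K$ the open set $D_\xi$ meets $K^+$ and $K^-$ by Lemma~\ref{lem:K}(b), and for $\xi\in L\cap\Xi_J$ the segment $D_\xi$ is nonempty. So Lemma~\ref{lem:data} gives a point $y$ that obeys the constraints, and $h_\xi(y)\in D_\xi$ by Lemma~\ref{lem:fusion}(1). For density, given a box $b$, take $D_\xi=b(\xi)$ for $\xi\in\operatorname{dom}b\cap\Xi_K$ and $D_\xi\subseteq b(\xi)$ as in (J2) for $\xi\in\operatorname{dom}b\cap\Xi_J$; then $y\in[b]$. For the last claim take $D_\xi=\{0\}$ for $\xi\in F$.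
\end{proof}

\section{Connectedness}\label{sec:connected}

\begin{proposition}\label{prop:connected}
$X$ is connected.
\end{proposition}

\begin{proof}
Suppose that $X=V\sqcup W$ with $V,W$ nonempty and open. For $x\in X$ choose a box $\mathcal U(x)$ with $x\in[\mathcal U(x)]$ and with $[\mathcal U(x)]\cap X$ contained in the half that contains $x$. The sets
\[
V^*=\bigcup_{x\in V}[\mathcal U(x)],\qquad W^*=\bigcup_{x\in W}[\mathcal U(x)]
\]
are open in $T$, with $V^*\cap X=V$ and $W^*\cap X=W$. The open set $V^*\cap W^*$ misses the dense set $X$, so $V^*\cap W^*=\emptyset$. By (U2), $\mathcal U=\mathcal U_{\zeta^*}$ for some $\zeta^*\in\Xi_J$, and $\zeta^*$ is valid.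

\emph{Step 1: two boxes that can be joined.} As in Example~\ref{ex:toy} we want to move from a box in $V^*$ to a box in $W^*$. At a coordinate in $\Xi_J$ the motion has to stay inside a constraint, hence on one spine and away from the center. We claim that, after possibly interchanging $V$ and $W$, there are boxes $b_0,b_1$ with the same domain $F_0$, with $[b_0]\subseteq V^*$, $[b_1]\subseteq W^*$, and such that for each $\xi\in F_0\cap\Xi_J$ there are $x_\xi\in X$ and rational $h^0_\xi,h^1_\xi\in(0,1]$ with $(x_\xi,h^0_\xi)\in b_0(\xi)$ and $(x_\xi,h^1_\xi)\in b_1(\xi)$.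

Let $b_V,b_W$ be boxes with $[b_V]\subseteq V^*$ and $[b_W]\subseteq W^*$. By Corollary~\ref{cor:dense} there is $y_0\in X$ with $h_\xi(y_0)=0$ for all $\xi\in(\operatorname{dom}b_V\cup\operatorname{dom}b_W)\cap\Xi_J$. By symmetry we may assume $y_0\in V$. Choose a box $b_0$ with $y_0\in[b_0]\subseteq V^*$; adding coordinates, with basic sets around the corresponding coordinates of $y_0$, we may assume $F_0=\operatorname{dom}b_0\supseteq\operatorname{dom}b_W$. Let $b_1$ agree with $b_W$ on $\operatorname{dom}b_W$ and with $b_0$ on $F_0\setminus\operatorname{dom}b_W$; then $[b_1]\subseteq[b_W]\subseteq W^*$. Let $\xi\in F_0\cap\Xi_J$. Every member of $\mathcal B_J$ contains a point $(x,h)$ with rational $h$; let $(x_\xi,h^1_\xi)$ be such a point of $b_1(\xi)$. If $\xi\notin\operatorname{dom}b_W$, then $b_0(\xi)=b_1(\xi)$ and we put $h^0_\xi=h^1_\xi$. If $\xi\in\operatorname{dom}b_W$, then $b_0(\xi)$ contains $h_\xi(y_0)=0$, so it is a ball $B(\varepsilon)$, and any rational $h^0_\xi\in(0,\varepsilon)$ will do.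

\emph{Step 2: the constraints.} Let $M$ be a suitable set containing $\zeta^*$, $F_0$ and the points $x_\xi$, and let $L=M\cap\lambda$. Put $D_\xi=K$ for $\xi\in F_0\cap\Xi_K$, and for $\xi\in F_0\cap\Xi_J$ let $D_\xi$ be the segment on the spine $x_\xi$ with end heights $h^0_\xi$ and $h^1_\xi$. Extend these constraints to $L$ by Lemma~\ref{lem:fusion}.

\emph{Step 3: the map $\Phi$.} By (S3) we can enumerate $L\cap\Xi_K$ without repetition as $(\xi_n)_{n<\omega}$. Choose sign-reversing maps $e_n:[0,1]\times\mathbb S^{2^n}\to K$ as follows: for $\xi_n\in F_0$ use Lemma~\ref{lem:K}(a) with $O^0=b_0(\xi_n)$, $O^1=b_1(\xi_n)$; for $\xi_n\notin F_0$ use Lemma~\ref{lem:K}(b) with $O=D_{\xi_n}$. In both cases all values of $e_n$ lie in $D_{\xi_n}$. With $\Sigma$ as in Lemma~\ref{lem:BUinf}, define a continuous map $\Phi:\Sigma\to T_L$ by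
\[
\Phi(s,u)(\xi)=\begin{cases}
e_n(s,u_n),&\xi=\xi_n,\\
\bigl(x_\xi,(1-s)h^0_\xi+sh^1_\xi\bigr),&\xi\in F_0\cap\Xi_J,\\
\text{the point of }D_\xi,&\xi\in(L\cap\Xi_J)\setminus F_0 .
\end{cases}
\]
Then $\Phi(0,u)\in[b_0]_L$ and $\Phi(1,u)\in[b_1]_L$ for all $u$. For $\xi\in L\cap\Xi_J$ the coordinate $\Phi(s,u)(\xi)$ lies in $D_\xi$ and does not depend on $u$.

By (S2), $\operatorname{dom}\mathcal U(x)\subseteq L$ for $x\in M\cap X$. So
\[
V_L=[b_0]_L\cup\bigcup_{x\in V\cap M}[\mathcal U(x)]_L,\qquad W_L=[b_1]_L\cup\bigcup_{x\in W\cap M}[\mathcal U(x)]_L
\]
are open subsets of $T_L$. They are disjoint, because a common point, extended arbitrarily to the coordinates outside $L$, would lie in $V^*\cap W^*$. Hence $\Phi^{-1}(V_L)$ and $\Phi^{-1}(W_L)$ are disjoint open sets containing the faces $s=0$ and $s=1$, and Lemma~\ref{lem:BUinf} yields $(s,u)\in\Sigma$ with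
\begin{equation}\label{eq:avoid}
\Phi(s,tu)\notin V_L\cup W_L\quad\text{for all }t\in\{\pm1\}^\omega .
\end{equation}

\emph{Step 4: a point in neither half.} For each $n$, one of the points $e_n(s,u_n)$, $e_n(s,-u_n)$ lies in $K^+$ and the other in $K^-$. By Lemma~\ref{lem:data} there is $y\in X$ such that
\[
\{c^+_{\xi_n}(y),c^-_{\xi_n}(y)\}=\{e_n(s,u_n),e_n(s,-u_n)\}\ \ (n<\omega),\qquad q_\xi(y)=\Phi(s,u)(\xi)\ \ (\xi\in L\cap\Xi_J);
\]
the other components of the data are chosen arbitrarily. This $y$ obeys the constraints. By Lemma~\ref{lem:fusion}(1), $h_{\xi_n}(y)=e_n(s,t_nu_n)$ for some sign $t_n$, and $h_\xi(y)=\Phi(s,u)(\xi)$ for $\xi\in L\cap\Xi_J$. So the restriction of $h(y)$ to $L$ is $\Phi(s,tu)$ with $t=(t_n)_n$. By Lemma~\ref{lem:fusion}(2), applied to $\zeta^*$, there is $x\in M\cap X$ with $y\in[\mathcal U(x)]$. As $\operatorname{dom}\mathcal U(x)\subseteq L$, this means $\Phi(s,tu)\in[\mathcal U(x)]_L\subseteq V_L\cup W_L$, contrary to~\eqref{eq:avoid}.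
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $X$ has cardinality $\mathfrak c$ and is Hausdorff. By Propositions~\ref{prop:para} and~\ref{prop:connected} it is a connected, hereditarily paracompact, perfectly normal Q-space, and by Lemma~\ref{lem:notdiscrete} it is not $\sigma$-discrete.
\end{proof}

\section{All cardinalities}\label{sec:cardinals}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
A connected normal Q-set space is $T_1$ and has more than one point, so its cardinality is at least $\mathfrak c$ by Lemma~\ref{lem:size}.

Conversely, let $\kappa\ge\mathfrak c$. We join $\kappa$ copies of the space $X$ of Theorem~\ref{thm:A} at one point, and we use one function to define the neighborhoods of this point uniformly in all copies. Fix $p\in X$ and, by perfect normality, a continuous $g:X\to[0,1]$ with $g^{-1}(0)=\{p\}$. Let $Y$ be the topological sum of copies $Y_i$, $i<\kappa$, of the subspace $X\setminus\{p\}$, and let $Z=Y\cup\{p\}$. Then $|Z|=\kappa\cdot\mathfrak c=\kappa$. Read $g$ as a function on $Z$, given by $g$ on each $Y_i$ and by $g(p)=0$. Call $U\subseteq Z$ open if $U\cap Y$ is open in $Y$ and,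 in case $p\in U$, there is $n\ge1$ with $\{g<\frac1n\}\subseteq U$. Both conditions are preserved under unions and finite intersections, so this is a topology, and $Y$ is an open subspace of $Z$. The function $g$ is continuous on $Z$: for open $G\subseteq[0,1]$ the set $g^{-1}(G)\cap Y$ is open, and if $0\in G$ then $g^{-1}(G)\supseteq\{g<\frac1n\}$ for large $n$.

\emph{$Z$ is Hausdorff.} Two points of $Y$ are separated inside the open Hausdorff subspace $Y$. A point $z\in Y$ has $g(z)>\frac1n$ for some $n$ and is separated from $p$ by $\{g>\frac1n\}$ and $\{g<\frac1n\}$.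

\emph{$Z$ is connected.} Let $\iota_i:X\to Y_i\cup\{p\}\subseteq Z$ be the natural bijection and let $U\subseteq Z$ be open. The set $\iota_i^{-1}(U)\setminus\{p\}$ is open in $X\setminus\{p\}$, hence in $X$, and if $p\in U$ then $\iota_i^{-1}(U)$ is its union with an open set $\{g<\frac1n\}$ of $X$. So $\iota_i$ is continuous. The images $\iota_i(X)$ are connected, contain $p$, and cover $Z$.

\emph{$Z$ is paracompact.} Each $Y_i$ is paracompact, since $X$ is hereditarily paracompact, and so is the sum $Y$, because refinements can be chosen in each summand separately. Let $\mathcal O$ be an open cover of $Z$, and let $p\in U_0\in\mathcal O$ with $\{g<\frac1n\}\subseteq U_0$. The sets $O\cap\{g>\frac1{2n}\}$, $O\in\mathcal O$, together with $\{0<g<\frac1n\}$ form an open cover of $Y$. Take a locally finite open refinement in $Y$ and let $\mathcal R$ consist of its members that meet $\{g\ge\frac1n\}$. A member of $\mathcal R$ is not contained in $\{0<g<\frac1n\}$, so it is contained in some $O\cap\{g>\frac1{2n}\}$; and $\mathcal R$ covers $\{g\ge\frac1n\}$. Hence $\{U_0\}\cup\mathcal R$ is an open refinement of $\mathcal O$ that covers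 $Z$. It is locally finite at the points of the open set $Y$, and the neighborhood $\{g<\frac1{2n}\}$ of $p$ meets no member of $\mathcal R$.

\emph{$Z$ is a Q-space.} Let $A\subseteq Z$. For each $i$ write $A\cap Y_i=\bigcup_{n\ge1}F_{i,n}$ with $F_{i,n}$ closed in $Y_i$ and increasing in $n$. Let $F_n=\bigcup_{i<\kappa}(F_{i,n}\cap\{g\ge\frac1n\})$. The complement of $F_n$ has open trace on every $Y_i$ and contains $\{g<\frac1n\}$, so $F_n$ is closed in $Z$. A point $z\in A\cap Y_i$ lies in $F_{i,n}$ and satisfies $g(z)\ge\frac1n$ for all large $n$, so $A\setminus\{p\}=\bigcup_nF_n$. Since $\{p\}$ is closed, $A$ is an $F_\sigma$-set.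

By Lemma~\ref{lem:hereditary}, $Z$ is perfectly normal and hereditarily paracompact, and by Lemma~\ref{lem:notdiscrete} it is not $\sigma$-discrete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{There is a paracompact Q-set space in ZFC},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1998-126-06/\allowbreak S0002-9939-98-04426-8/\allowbreak S0002-9939-98-04426-8.pdf}

\end{thebibliography}
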